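\title{Divided powers, index reduction, and ovoids over $\mathbb{F}_2$}

\begin{abstract}
Let $F$ be a field of characteristic different from $2$ that contains $\sqrt{-1}$, and let $D$ be a central division $F$-algebra of exponent $2$ and index $8$, viewed as an element of $K_2(F)/2$. Suppose that the third divided power $\gamma_3(D)\in K_6(F)/2$ vanishes. We show that there need not exist $a\in F^*$ with $\operatorname{ind}D_{F(\sqrt a)}=4$ and $\{a\}\gamma_2(D)=0$. The example is a generic tensor product of three quaternion algebras, extended to the function field of the associated $6$-fold Pfister quadric, and the analogous statement holds for $n\ge 3$ quaternion algebras. In the proof, monomial valuations turn a hypothetical element $a$ into a set of vectors that meets every Lagrangian subspace of $\mathbb{F}_2^{2n}$ in exactly one point, and for $n\ge3$ no such set exists.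
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout the paper, every field called $F$, $E$, $K$, $L$ or $k$ has characteristic different from $2$ and contains a square root of $-1$.

\subsection*{Symbols and divided powers}
The Milnor ring $K_*(F)=\bigoplus_{m\ge0}K_m(F)$ is the quotient of the tensor ring of the abelian group $F^*$ by the ideal generated by the elements $a\otimes(1-a)$, $a\ne0,1$. We work modulo $2$. The class of $a\in F^*$ in $K_1(F)/2=F^*/F^{*2}$ is written $\{a\}$, so that $\{ab\}=\{a\}+\{b\}$, and the product $\{a_1\}\cdots\{a_m\}=\{a_1,\dots,a_m\}$ is called a \emph{symbol}. From $-a=(1-a)/(1-a^{-1})$ one gets $\{a,-a\}=0$. Since $-1$ is a square, this reads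
\[
\{a,a\}=0 ,
\]
and expanding $\{ab,ab\}=0$ gives $\{a,b\}=\{b,a\}$. Thus $K_*(F)/2$ is a commutative $\mathbb{F}_2$-algebra in which every element of degree one has square zero.

By Merkurjev's theorem, ${}_2\!\operatorname{Br}(F)\cong K_2(F)/2$, with the quaternion algebra $(a,b)$ corresponding to $\{a,b\}$. We identify a central simple algebra $D$ of exponent at most $2$ with its class in $K_2(F)/2$ and write $D_E$ for its extension to a field $E\supseteq F$. Recall that the index $\operatorname{ind}D$ is the degree of the division algebra in the Brauer class of $D$; it divides the degree of every finite extension of $F$ that splits $D$, it equals the degree of some such extension, and it does not grow under extension of scalars. A sum of $r$ symbols has index at most $2^r$.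

The divided power operations $\gamma_j\colon K_2(F)/2\to K_{2j}(F)/2$ are given on a sum of symbols $\alpha_i$ by
\[
\gamma_j\Big(\sum_i\alpha_i\Big)=\sum_{i_1<\dots<i_j}\alpha_{i_1}\cdots\alpha_{i_j}.
\]
They are well defined because $-1$ is a square. Indeed, $(1+\{a,b\})^2=1$, and
\[
(1+\{a,b\})(1+\{a',b\})=1+\{aa',b\}+\{a,a'\}\{b,b\}=1+\{aa',b\},
\]
and likewise in the second entry. Hence $\{a,b\}\mapsto 1+\{a,b\}$ extends to a homomorphism from $K_2(F)/2$ to the group of units of $K_*(F)/2$, and $\gamma_j$ is its component of degree $2j$. The operations commute with field extensions. If $D$ is a sum of fewer than $j$ symbols, then $\gamma_j(D)=0$; so $\gamma_j(D)$ is an obstruction to writing $D$ with few symbols. If $D$ is a sum of exactly $n$ symbols, then $\gamma_n(D)$ is their product, a single symbol of degree $2n$.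

\subsection*{The question}
The following question is posed in \cite{CSA}.

\begin{quote}
\emph{Let $D$ be a central division algebra over $F$ with $\exp D=2$, $\operatorname{ind}D=8$ and $\gamma_3(D)=0$. Is $\{a\}\gamma_2(D)=0$ in $K_5(F)/2$ for some $a\in F^*$ such that $\operatorname{ind}D_{F(\sqrt a)}=4$?}
\end{quote}

To see where it comes from, let $D=\{a,a'\}+D'$, where $D'$ is a sum of $n-1$ symbols. Then $\operatorname{ind}D_{F(\sqrt a)}\le2^{n-1}$. Moreover $\gamma_{n-1}(D)=\gamma_{n-1}(D')+\{a,a'\}\gamma_{n-2}(D')$ and $\{a,a\}=0$, so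
\[
\{a\}\gamma_{n-1}(D)=\{a\}\gamma_{n-1}(D'),\qquad \gamma_n(D)=\{a,a'\}\gamma_{n-1}(D')=\{a'\}\cdot\{a\}\gamma_{n-1}(D).
\]
For such a presentation, $\{a\}\gamma_{n-1}(D)=0$ is a reason for $\gamma_n(D)=0$, one degree lower. The question asks, for $n=3$, whether $\gamma_3(D)=0$ always comes with an element $a$ of this kind. For a sum of three symbols each of the two conditions on $a$ is easy to meet alone: an entry of one of the symbols lowers the index, and $a=1$ kills $\gamma_2(D)$. An algebra has many presentations and many quadratic subfields, so one may well expect a suitable choice to meet both conditions. The expectation is supported by the completions used below: over those that detect the index of our algebra, a suitable $a$ does exist (Remark~\ref{rem:local}). Nevertheless the answer is negative.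

For $a_1,\dots,a_m\in E^*$ let $\langle\langle a_1,\dots,a_m\rangle\rangle=\bigotimes_i\langle1,a_i\rangle$ be the Pfister form, that is, the diagonal quadratic form $\sum_J\big(\prod_{i\in J}a_i\big)X_J^2$ with $J$ running over the subsets of $\{1,\dots,m\}$.

\begin{theorem}\label{thm:main}
Let $n\ge3$, let $k$ be a field with $\operatorname{char}k\neq2$ and $\sqrt{-1}\in k$ (for instance, an algebraically closed field of characteristic different from $2$), and let $x_1,\dots,x_{2n}$ be variables. Let $F=k(x_1,\dots,x_{2n})(Q)$, where $Q$ is the projective quadric of the Pfister form $\langle\langle x_1,\dots,x_{2n}\rangle\rangle$, and let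
\[
D=\bigotimes_{i=1}^n(x_{2i-1},x_{2i})_F .
\]
Then $D$ is a division algebra, $\exp D=2$, $\operatorname{ind}D=2^n$, $\gamma_n(D)=0$, and there is no $a\in F^*$ with
\[
\operatorname{ind}D_{F(\sqrt a)}\le2^{n-1}\qquad\text{and}\qquad\{a\}\gamma_{n-1}(D)=0\ \text{ in }K_{2n-1}(F)/2 .
\]
\end{theorem}

For $n=3$ the algebra $D=(x_1,x_2)\otimes(x_3,x_4)\otimes(x_5,x_6)$ has exponent $2$, index $8$ and $\gamma_3(D)=0$, while $\{a\}\gamma_2(D)\ne0$ for every $a\in F^*$ with $\operatorname{ind}D_{F(\sqrt a)}=4$. This answers the question in the negative.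

\subsection*{Plan}
The presentations of $D$ by monomials in the $x_i$ are governed by a symplectic space $V=\mathbb{F}_2^{2n}$. Section~\ref{sec:sympl} describes them and isolates the finite statement to which the theorem is reduced. Section~\ref{sec:complete} contains the two tools for complete fields, one for symbols and one for the index. Section~\ref{sec:idea} shows the mechanism of the proof for $n=2$. Sections~\ref{sec:monomial} and~\ref{sec:subspaces} construct valuations on $F$ attached to subspaces of $V$, and Section~\ref{sec:a} follows a hypothetical element $a$ through these valuations. We write $E^*/2$ for $E^*/E^{*2}$ and $[a]$ for the class of $a$ in it.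

\section{The algebra $D$ and its symplectic space}\label{sec:sympl}

Let $V=\mathbb{F}_2^{2n}$ with standard basis $e_1,\dots,e_{2n}$. For $p\in V$ let $\tilde p\in\{0,1\}^{2n}\subset\mathbb{Z}^{2n}$ be its lift and put $x^p=\prod_ix_i^{\tilde p_i}$. The quadric $Q$ has the equation $\sum_{p\in V}x^pX_p^2=0$. We dehomogenize by $X_0=1$ and put $Y_p=x^pX_p^2$, so $Y_0=1$. Then $F$ is generated over $k$ by the $x_i$ and the $X_p$ ($p\ne0$), subject to
\begin{equation}\label{eq:quadric}
\sum_{p\in V}Y_p=0 ,
\end{equation}
and $[Y_p]=[x^p]$ in $F^*/2$.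

Let $b$ be the alternating bilinear form on $V$ with $b(e_{2i-1},e_{2i})=1$ and $b(e_i,e_j)=0$ for all other $i<j$. It is nondegenerate, so $\dim S^\perp=2n-\dim S$ and $S^{\perp\perp}=S$ for every subspace $S$. A subspace $S$ is \emph{totally isotropic} if $S\subseteq S^\perp$, and \emph{Lagrangian} if $S=S^\perp$, that is, totally isotropic of dimension $n$. A \emph{symplectic basis} is a basis $(u_i,z_i)_{1\le i\le n}$ with $b(u_i,z_j)=\delta_{ij}$ and $b(u_i,u_j)=b(z_i,z_j)=0$. We use the standard fact that in a nondegenerate alternating space any basis $u_1,\dots,u_r$ of a totally isotropic subspace is the beginning of the $u$-part of a symplectic basis.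

\subsection*{Presentations of $D$}

\begin{lemma}\label{lem:present}
For every symplectic basis $(u_i,z_i)$ of $V$,
\begin{equation}\label{eq:present}
D=\sum_{i=1}^n\{x^{u_i},x^{z_i}\},\qquad \gamma_{n-1}(D)=\sum_{i=1}^n\ \prod_{j\ne i}\{x^{u_j},x^{z_j}\}.
\end{equation}
\end{lemma}

\begin{proof}
The map $V\to K_1(F)/2$, $p\mapsto\{x^p\}$, is a homomorphism and $\{x^p,x^p\}=0$, so it induces a map $\bigwedge^2V\to K_2(F)/2$. This map sends $\omega=\sum_ie_{2i-1}\wedge e_{2i}$ to $D$. It suffices to show that $\sum_iu_i\wedge z_i$ does not depend on the symplectic basis. Consider the linear map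
\[
\textstyle\bigwedge^2V\to\operatorname{End}V,\qquad p\wedge q\mapsto\big(t\mapsto b(t,p)q+b(t,q)p\big).
\]
It is the composite of $\bigwedge^2V\to V\otimes V$, $p\wedge q\mapsto p\otimes q+q\otimes p$, which is injective because the images of the $e_i\wedge e_j$ ($i<j$) are independent, with the isomorphism $V\otimes V\cong\operatorname{End}V$, $p\otimes q\mapsto b(\cdot,p)q$. So it is injective. It sends $\sum_iu_i\wedge z_i$ to $t\mapsto\sum_i\big(b(t,u_i)z_i+b(t,z_i)u_i\big)$, which fixes each $u_j$ and each $z_j$ and hence is the identity. The formula for $\gamma_{n-1}(D)$ is the definition of $\gamma_{n-1}$.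
\end{proof}

\subsection*{Vanishing of $\gamma_n(D)$}

\begin{lemma}\label{lem:pfister}
Let $a_1,\dots,a_m\in E^*$, $\varphi_m=\langle\langle a_1,\dots,a_m\rangle\rangle$ and $\sigma_m=\{a_1,\dots,a_m\}\in K_m(E)/2$.
\begin{enumerate}
\item[(a)] If $e\ne0$ is a value of $\varphi_m$, then $\{e\}\sigma_m=0$.
\item[(b)] If $\varphi_m$ is isotropic, then $\sigma_m=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
Both parts are proved by induction on $m$, using $\varphi_m=\varphi_{m-1}\perp a_m\varphi_{m-1}$.

(a) For $m=0$ the element $e$ is a square. For $m\ge1$ write $e=u+a_mv$ with $u,v$ values of $\varphi_{m-1}$, possibly $0$. By induction $\{u\}\sigma_{m-1}=0$ if $u\ne0$, and $\{v\}\sigma_{m-1}=0$ if $v\ne0$. If $v=0$, then $\{e\}\sigma_{m-1}=0$. If $u=0$, then $\{e,a_m\}\sigma_{m-1}=\{a_m,a_m\}\sigma_{m-1}+\{v,a_m\}\sigma_{m-1}=0$. If $u,v\ne0$, then $u/e+a_mv/e=1$, and therefore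
\[
0=(\{u\}+\{e\})(\{a_m\}+\{v\}+\{e\})\sigma_{m-1}=\{e,a_m\}\sigma_{m-1}+\{e,e\}\sigma_{m-1}=\{e\}\sigma_m .
\]

(b) Here $m\ge1$, and $u+a_mv=0$ with $u=\varphi_{m-1}(\xi)$, $v=\varphi_{m-1}(\eta)$, $(\xi,\eta)\ne0$. If $u=v=0$, then $\varphi_{m-1}$ is isotropic and $\sigma_{m-1}=0$ by induction. Otherwise $u,v\ne0$ and $a_m=-u/v$, so $\sigma_m=\{u\}\sigma_{m-1}+\{v\}\sigma_{m-1}=0$ by (a).
\end{proof}

By \eqref{eq:quadric} the form $\langle\langle x_1,\dots,x_{2n}\rangle\rangle$ is isotropic over $F$. Hence
\begin{equation}\label{eq:gamman}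
\gamma_n(D)=\{x_1,\dots,x_{2n}\}=0 .
\end{equation}

\subsection*{Ovoids}
An \emph{ovoid} of the symplectic polar space $W(2n-1,2)$ is a set $O\subseteq V\setminus\{0\}$ that meets every Lagrangian subspace of $V$ in exactly one point. The proof of Theorem~\ref{thm:main} ends in the following statement.

\begin{proposition}\label{prop:ovoid}
Let $n\ge1$. Suppose that $f$ assigns to every Lagrangian $W\subset V$ a vector $f(W)\in W\setminus\{0\}$, in such a way that
\begin{equation}\label{eq:adjacent}
\dim(W\cap W')=n-1\ \text{ and }\ f(W)\in W'\quad\Longrightarrow\quad f(W')=f(W).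
\end{equation}
Then the image $O$ of $f$ is an ovoid, and $2^n+1\le|O|\le2n+1$. In particular $n\le2$.
\end{proposition}

\begin{proof}
We first remove the dimension condition from \eqref{eq:adjacent}: \emph{if $f(W)=p$ and $W'$ is a Lagrangian containing $p$, then $f(W')=p$.} We use induction on $n-\dim(W\cap W')$, the case $W=W'$ being trivial. If $W\ne W'$, pick $q\in W'\setminus W$ and put $W''=(W\cap q^\perp)+\langle q\rangle$. Since $q\notin W=W^\perp$, the space $W\cap q^\perp$ is a hyperplane of $W$; so $W''$ is totally isotropic of dimension $n$, and $\dim(W\cap W'')=n-1$. Since $W'$ is totally isotropic, $W\cap W'\subseteq q^\perp$, and therefore $W''\cap W'\supseteq(W\cap W')+\langle q\rangle$. In particular $p\in W''$, so $f(W'')=p$ by \eqref{eq:adjacent}, and $f(W')=p$ by induction.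

It follows that $O\cap W=\{f(W)\}$ for every Lagrangian $W$, so $O$ is an ovoid. Two orthogonal vectors lie in a common Lagrangian, so distinct $p,p'\in O$ have $b(p,p')=1$. The Gram matrix of $O$ over $\mathbb{F}_2$ is thus $J+I$, where $J$ is the all-ones matrix of size $|O|$. A vector $\xi$ in its kernel satisfies $\xi=J\xi$, so it is a multiple of the all-ones vector, and the rank is at least $|O|-1$. The rank of a Gram matrix is at most $\dim V=2n$. Hence $|O|\le2n+1$.

Every nonzero vector is the first vector of a symplectic basis, so $\operatorname{Sp}(V)$ is transitive on $V\setminus\{0\}$, and every nonzero vector lies in the same number $N_1$ of Lagrangians. If $N$ is the number of Lagrangians, counting pairs $p\in W$ with $p\neq0$ gives $N(2^n-1)=(2^{2n}-1)N_1$, so $N=(2^n+1)N_1$. Every Lagrangian contains a point of $O$, so $N\le|O|N_1$ and $|O|\ge2^n+1$. Finally, $2^n\le2n$ fails for $n\ge3$; for $n=3$ the bounds read $9\le|O|\le7$.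
\end{proof}

\begin{example}\label{ex:ovoid}
For $n=2$ both bounds equal $5$, and they are attained by
\[
O=\{\,e_1,\ e_2,\ e_1+e_2+e_3,\ e_1+e_2+e_4,\ e_1+e_2+e_3+e_4\,\}.
\]
Any two of these vectors have $b=1$, so a Lagrangian contains at most one of them. Together they lie in $5N_1=N$ Lagrangians, so each Lagrangian contains exactly one.
\end{example}

\section{Symbols and indices over complete fields}\label{sec:complete}

Let $E$ be complete for a valuation $w$ with values in $\mathbb{R}$ (possibly trivial), with value group $\Gamma$ and residue field $K$ of characteristic different from $2$. The residue of a unit $\alpha$ is written $\bar\alpha$. We use two textbook facts. \emph{Hensel's lemma:} a simple root in $K$ of the reduction of a polynomial with integral coefficients lifts to a root in $E$. \emph{The fundamental inequality:} $w$ extends uniquely to a finite extension $L/E$, the field $L$ is complete, and $[L:E]\ge[K_L:K]\,[\Gamma_L:\Gamma]$, where $K_L$ and $\Gamma_L$ are the residue field and the value group of $L$.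

By Hensel's lemma, units with residue $1$ (\emph{$1$-units}) are squares; this is where the residue characteristic matters. Consequently the sequence
\[
1\to K^*/2\to E^*/2\to\Gamma/2\Gamma\to0
\]
is exact, and we regard $K^*/2$ as the subgroup of $E^*/2$ formed by the classes of units. Choose an $\mathbb{F}_2$-linear section of $E^*/2\to\Gamma/2\Gamma$, so that $E^*/2=K^*/2\oplus\Gamma/2\Gamma$. If $t_1,\dots,t_m\in E^*$ have independent values in $\Gamma/2\Gamma$, the section can be chosen with $w(t_i)\mapsto[t_i]$; we call it \emph{adapted} to the $t_i$.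

\begin{lemma}[symbol map]\label{lem:symbol}
The decomposition $E^*/2=K^*/2\oplus\Gamma/2\Gamma$ extends to a homomorphism of graded rings
\[
\Phi\colon K_*(E)/2\to K_*(K)/2\otimes_{\mathbb{F}_2}\textstyle\bigwedge^*(\Gamma/2\Gamma).
\]
\end{lemma}

\begin{proof}
The target is commutative. We must show that $\Phi(\{\alpha\})\Phi(\{1-\alpha\})=0$ for $\alpha\ne0,1$. If $w(\alpha)>0$ or $w(1-\alpha)>0$, then $1-\alpha$ or $\alpha$ is a $1$-unit, hence a square. If $w(\alpha)=w(1-\alpha)=0$, the product is $\{\bar\alpha,1-\bar\alpha\}=0$. If $w(\alpha)<0$, then $1-\alpha=-\alpha(1-\alpha^{-1})$ has the same square class as $\alpha$. Writing $\Phi(\{\alpha\})=\kappa+\tau$ with $\kappa\in K_1(K)/2$ and $\tau\in\Gamma/2\Gamma$, the product is $(\kappa+\tau)^2=\kappa^2+\tau^2=0$, where $\kappa^2=0$ because $-1$ is a square in $K$.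
\end{proof}

If $(\tau_j)$ is a basis of $\Gamma/2\Gamma$, the target of $\Phi$ is a free $K_*(K)/2$-module on the squarefree monomials in the $\tau_j$. An equation $\xi=0$ in $K_*(E)/2$ thus yields one equation in $K_*(K)/2$ for each monomial.

\begin{example}[monomial valuations]\label{ex:monomial}
Let $N$ be a free abelian group of finite rank, let $K[N]$ be its group algebra with basis $\chi^m$ ($m\in N$), let $K(N)$ be the fraction field, and let $\nu\colon N\to\mathbb{R}$ be an injective homomorphism. Put $w(\sum c_m\chi^m)=\min\{\nu(m):c_m\ne0\}$. The minimum is attained by a single term, so $w$ is multiplicative and extends to a valuation on $K(N)$ with value group $\nu(N)$ and residue field $K$. For $K(N)=K(t_1,\dots,t_r)$ the values $\tau_i=w(t_i)$ form a basis of $\Gamma/2\Gamma$, and over the completion an adapted $\Phi$ sends $\{t_1,\dots,t_r\}$ to $\tau_1\cdots\tau_r\ne0$. Hence $\{t_1,\dots,t_r\}\ne0$ in $K_r(K(t_1,\dots,t_r))/2$.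
\end{example}

\begin{example}[residues]\label{ex:residue}
Let $c\in K(s)^*$ and $\beta_1,\dots,\beta_r\in K^*$, and suppose that $\{c,\beta_1,\dots,\beta_r\}=0$ in $K_{r+1}(K(s))/2$ but $\{\beta_1,\dots,\beta_r\}\ne0$ in $K_r(K)/2$. Then $\operatorname{ord}_0(c)$ and $\operatorname{ord}_\infty(c)$ are even. Indeed, over the completion of $K(s)$ at $s=0$ or $s=\infty$ the group $\Gamma/2\Gamma$ has one generator $\tau$, and the coefficient of $\tau$ in $\Phi(\{c,\beta_1,\dots,\beta_r\})$ is $\operatorname{ord}(c)\{\beta_1,\dots,\beta_r\}$.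
\end{example}

In the next two lemmas
\begin{equation}\label{eq:Delta}
\Delta=A+\sum_{i=1}^m\{\alpha_i,t_i\}\in K_2(E)/2 ,
\end{equation}
where $A$ is a sum of symbols whose entries are units, the $\alpha_i$ are units, and the values $w(t_i)$ are independent in $\Gamma/2\Gamma$. Let $\bar A\in K_2(K)/2$ be the sum of the symbols of the residues.

\begin{lemma}[index bound]\label{lem:index}
Put $K'=K(\sqrt{\bar\alpha_1},\dots,\sqrt{\bar\alpha_m})$. Then $\operatorname{ind}\Delta\ge[K':K]\cdot\operatorname{ind}\bar A_{K'}$.
\end{lemma}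

\begin{proof}
Let $L/E$ be a splitting field of $\Delta$ with $[L:E]=\operatorname{ind}\Delta$. The field $L$ can kill a symbol $\{\alpha_i,t_i\}$ either by making $\bar\alpha_i$ a square or by ramifying at $t_i$, and we count both contributions. Let $r$ be the dimension of the kernel of the map from the span of the $w(t_i)$ in $\Gamma/2\Gamma$ to $\Gamma_L/2\Gamma_L$. If $\gamma,\gamma'\in\Gamma$ represent distinct elements of this kernel, then $\gamma/2$ and $\gamma'/2$ lie in $\Gamma_L$ and are distinct modulo $\Gamma$. So $[\Gamma_L:\Gamma]\ge2^r$.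

Replace the $t_i$ by products of the $t_j$ according to an invertible matrix over $\mathbb{F}_2$, and the $\alpha_i$ according to the inverse transpose matrix. This changes neither $\Delta$ nor $K'$. We may thus assume that $w(t_1),\dots,w(t_r)$ span the kernel. Then in $L$ we have $[t_i]=[\varepsilon_i]$ with units $\varepsilon_i$ for $i\le r$, and the $w(t_i)$ with $i>r$ are independent in $\Gamma_L/2\Gamma_L$. By Merkurjev's theorem $\Delta_L=0$ in $K_2(L)/2$. With a section for $L$ adapted to the $t_i$, $i>r$,
\[
0=\Phi(\Delta_L)=\Big(\bar A+\sum_{i\le r}\{\bar\alpha_i,\bar\varepsilon_i\}\Big)+\sum_{i>r}\{\bar\alpha_i\}\otimes w(t_i).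
\]
So $\bar\alpha_i$ is a square in $K_L$ for $i>r$, and the field $K''=K_L(\sqrt{\bar\alpha_1},\dots,\sqrt{\bar\alpha_r})$ contains $K'$ and splits $\bar A$. Therefore
\[
[K':K]\cdot\operatorname{ind}\bar A_{K'}\le[K'':K]\le2^r[K_L:K]\le[L:E].\qedhere
\]
\end{proof}

Let $a\in E^*$ with $w(a)\in2\Gamma$, so $[a]=[c]$ for some $c\in K^*$. We then say that $a$ is \emph{unramified}. The field $E(\sqrt a)$ has residue field $K(\sqrt c)$ and value group $\Gamma$: if $c$ is a square, then $E(\sqrt a)=E$; otherwise $E(\sqrt a)$ contains the square root of a unit with residue $c$, its residue field has degree at least $2$ over $K$, and the fundamental inequality leaves no room for more.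

\begin{lemma}\label{lem:kummer}
Suppose in addition that $[\bar\alpha_1],\dots,[\bar\alpha_m]$ are independent in $K^*/2$, and let $H$ be the subgroup they generate. Let $a\in E^*$ be unramified with $[a]=[c]\in K^*/2$. Then either $[c]\in H\setminus\{1\}$, or
\[
\operatorname{ind}\Delta_{E(\sqrt a)}\ge2^m\operatorname{ind}\bar A_{K'},\qquad K'=K(\sqrt c,\sqrt{\bar\alpha_1},\dots,\sqrt{\bar\alpha_m}).
\]
\end{lemma}

\begin{proof}
The kernel of $K^*/2\to K(\sqrt c)^*/2$ is generated by $[c]$. If $[c]\notin H\setminus\{1\}$, then $H$ injects into $K(\sqrt c)^*/2$, and $[K':K(\sqrt c)]=2^m$ by Kummer theory. Since $E(\sqrt a)$ has value group $\Gamma$, Lemma~\ref{lem:index} applies to $\Delta$ over $E(\sqrt a)$.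
\end{proof}

\section{The mechanism for $n=2$}\label{sec:idea}

This section is not used later. It shows on two quaternion algebras how an element $a$ chooses a point in each Lagrangian, and what has to be proved about the choices.

\subsection*{One valuation}
Let $\alpha_1,\alpha_2\in K^*$ be independent in $K^*/2$, let $E$ be the completion of $K(t_1,t_2)$ as in Example~\ref{ex:monomial}, and let $\Delta=\{\alpha_1,t_1\}+\{\alpha_2,t_2\}$. Lemma~\ref{lem:kummer} with $a=1$ gives $\operatorname{ind}\Delta=4$. Since $\Phi(\gamma_2(\Delta))=\{\alpha_1,\alpha_2\}\tau_1\tau_2$ and $K\subset E$, we have $\gamma_2(\Delta)=0$ if and only if $\{\alpha_1,\alpha_2\}=0$ in $K_2(K)/2$. Assume this. We determine all $a\in E^*$ with $\{a\}\Delta=0$ and $\operatorname{ind}\Delta_{E(\sqrt a)}\le2$.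

Write $[a]=[c\,t_1^it_2^j]$ with $c\in K^*$ and $i,j\in\{0,1\}$. Then
\[
\Phi(\{a\}\Delta)=(\{c\}+i\tau_1+j\tau_2)(\{\alpha_1\}\tau_1+\{\alpha_2\}\tau_2)=\{c,\alpha_1\}\tau_1+\{c,\alpha_2\}\tau_2+\{\alpha_1^j\alpha_2^i\}\tau_1\tau_2 .
\]
The coefficient of $\tau_1\tau_2$ vanishes only if $i=j=0$: \emph{the symbol condition forces $a$ to be unramified}. Lemma~\ref{lem:kummer} now shows that $[c]$ is one of $[\alpha_1]$, $[\alpha_2]$, $[\alpha_1\alpha_2]$: \emph{the index condition forces $a$ to be a monomial in the $\alpha_i$}. All three classes are solutions. For $a=\alpha_1$ we have $\{a\}\Delta=\{\alpha_1,\alpha_2,t_2\}=0$, and $\Delta$ becomes one symbol over $E(\sqrt a)$; the case $a=\alpha_2$ is symmetric; and for $a=\alpha_1\alpha_2$ one uses $\Delta=\{\alpha_1\alpha_2,t_1\}+\{\alpha_2,t_1t_2\}$.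

\subsection*{All Lagrangians at once}
Return to $F$ and $D$, with $n=2$. For each Lagrangian $W=\langle u_1,u_2\rangle$ we shall construct a valuation on $F$ for which $Y_p$ is a unit if $p\in W$ and has positive value if $p\notin W$. Over its completion, $D=\{x^{u_1},x^{z_1}\}+\{x^{u_2},x^{z_2}\}$ behaves like $\Delta$, with $\alpha_i=Y_{u_i}$ and $t_i=x^{z_i}$. An element $a\in F^*$ satisfying both conditions must therefore be, up to squares in the completion, $x^{f(W)}$ for a nonzero vector $f(W)\in W$.

A monomial $a=x^p$ cannot do this for all $W$, since $\langle e_1,e_3\rangle\cap\langle e_2,e_4\rangle=0$. A sum of monomials can. Let $O$ be the ovoid of Example~\ref{ex:ovoid} and put $a=\sum_{p\in O}Y_p$. At the valuation attached to $W$ exactly one term of $a$ is a unit, the one with $p\in O\cap W$, and the others have positive value. So $a$ is $Y_p$ times a $1$-unit, and $f(W)$ is the point of $O$ in $W$. This $a$ does lower the index. Write $a=x_1A_1^2+x_2A_2^2+x_1x_2(x_3A_3^2+x_4A_4^2+x_3x_4A_5^2)$, where the $A_i$ are the variables $X_p$, $p\in O$. A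 pure quaternion with coordinates $\xi_1,\xi_2,\xi_3$ in $(x,x')$ has square $x\xi_1^2+x'\xi_2^2-xx'\xi_3^2$. Over $F(\sqrt a)$ take $q_1\in(x_1,x_2)$ with coordinates $x_2A_2,\ x_1A_1,\ \sqrt a$ and $q_2\in(x_3,x_4)$ with coordinates $x_1x_2\sqrt{-1}A_3,\ x_1x_2\sqrt{-1}A_4,\ x_1x_2A_5$. Both squares equal $-(x_1x_2)^2(x_3A_3^2+x_4A_4^2+x_3x_4A_5^2)$, so $(q_1\otimes1-1\otimes q_2)(q_1\otimes1+1\otimes q_2)=0$, and $D_{F(\sqrt a)}$ is not a division algebra. We make no claim about $\{a\}D$ for this element.

\subsection*{The difficulty}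
For $n\ge3$ the same local computation attaches to a hypothetical $a$ a function $W\mapsto f(W)$. By Proposition~\ref{prop:ovoid} it is enough to prove the compatibility \eqref{eq:adjacent}. The vectors $f(W)$ and $f(W')$ are read off at different valuations, and an arbitrary element of $F$ has unrelated leading terms at different valuations. We therefore need a connected family of valuations that contains those attached to $W$ and $W'$, and an invariant of $a$ that the two conditions keep constant along the family. The family is that of the monomial valuations $w_\lambda$ of Section~\ref{sec:monomial}, and the invariant is the parity of $w_\lambda(a)$.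

\section{Monomial valuations on $F$}\label{sec:monomial}

From now on $n\ge3$. Let $\Lambda$ be the free abelian group with basis $e_1,\dots,e_{2n}$ and $\epsilon_p$ ($0\ne p\in V$). We identify $k[\Lambda]$ with the ring of Laurent polynomials in the $x_i=\chi^{e_i}$ and $X_p=\chi^{\epsilon_p}$. Put
\[
y_0=0,\qquad y_p=\tilde p+2\epsilon_p\in\Lambda\quad(p\ne0),
\]
so that $Y_p=\chi^{y_p}$. We regard $V$ as the span of the $e_i$ in $\Lambda/2\Lambda$; then $y_p\equiv p\bmod 2\Lambda$. A subgroup $M\subseteq\Lambda$ is \emph{saturated} if $\Lambda/M$ is torsion free; it is then a direct summand, and $M\cap2\Lambda=2M$. For $p\ne0$ the subgroup $\mathbb{Z}y_p$ is saturated, because some $e_i$ has coefficient $1$ in $y_p$. For any subgroup $M$ the ring $k[\Lambda]$ is a free $k[M]$-module on monomials representing $\Lambda/M$; hence $h\,k[\Lambda]\cap k[M]=h\,k[M]$ for $h\in k[M]$, and the same holds with $\Lambda$ replaced by a subgroup containing $M$. For a subset $T\subseteq V$ with $0\in T$ put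
\[
h_T=\sum_{p\in T}Y_p .
\]

\begin{lemma}\label{lem:prime}
If $|T|\ge3$ and $M\subseteq\Lambda$ is a subgroup containing $y_p$ for all $p\in T$, then $h_T$ is a prime element of $k[M]$.
\end{lemma}

\begin{proof}
Over $k(x_1,\dots,x_{2n})$, the polynomial $h_T=1+\sum_{0\ne p\in T}x^pX_p^2$ is the dehomogenization of a nondegenerate quadratic form in $|T|\ge3$ variables. A product of two linear forms has rank at most $2$, so $h_T$ is irreducible. As a polynomial in the $X_p$ over $k[x_1^{\pm1},\dots,x_{2n}^{\pm1}]$ it is primitive, having constant term $1$. By Gauss's lemma it is prime in $k[x^{\pm1}][X]$, and it remains prime in the localization $k[\Lambda]$ because it divides no monomial. If $h_T=fg$ in $k[M]$, then one factor is a unit of $k[\Lambda]$, that is, a scalar times a monomial. This monomial lies in $k[M]$, so the factor is a unit of $k[M]$. Thus $h_T$ is irreducible in the factorial ring $k[M]$.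
\end{proof}

Put $F_{M,T}=\operatorname{Frac}\big(k[M]/(h_T)\big)$. By \eqref{eq:quadric}, $F=F_{\Lambda,V}$.

For $\nu\in\operatorname{Hom}(M,\mathbb{R})$ and $0\ne f\in k[M]$ let $\nu(f)$ be the minimum of $\nu$ on the support of $f$, and let the \emph{initial form} $\operatorname{in}_\nu(f)$ be the sum of the terms of $f$ where the minimum is attained. Since $k[M]$ is a domain, $\operatorname{in}_\nu(fg)=\operatorname{in}_\nu(f)\operatorname{in}_\nu(g)$ and $\nu(fg)=\nu(f)+\nu(g)$. This function does not pass to $k[M]/(h_S)$ directly: adding a multiple of $h_S$ to $f$ can cancel the initial form of $f$, namely when it is a multiple of $\operatorname{in}_\nu(h_S)$. The next proposition says that this is the only obstacle. We write $\bar f$ for the image of $f\in k[M]$ in $F_{M,S}$.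

\begin{proposition}\label{prop:val}
Let $0\in S\subseteq V$, let $M\subseteq\Lambda$ be a saturated subgroup containing $y_p$ for all $p\in S$, and let $\nu\in\operatorname{Hom}(M,\mathbb{R})$ satisfy $\nu(y_p)\ge0$ for $p\in S$. Put $T=\{p\in S:\nu(y_p)=0\}$ and $M_0=\ker\nu$, and assume $|T|\ge3$. Call $f\in k[M]\setminus\{0\}$ \emph{reduced} if $\operatorname{in}_\nu(f)\notin h_Tk[M]$.
\begin{enumerate}
\item[(a)] Every $f\in k[M]\setminus h_Sk[M]$ is congruent modulo $h_S$ to a reduced element.
\item[(b)] There is a unique valuation $w_\nu$ on $F_{M,S}$ with $w_\nu(\bar f)=\nu(f)$ for all reduced $f$. Its value group is $\nu(M)$ and its residue field is $F_{M_0,T}$. If $f$ is reduced and $\operatorname{in}_\nu(f)=\chi^mf_0$ with $f_0\in k[M_0]$, then the residue of $\bar f/\chi^m$ is the image of $f_0$ in $F_{M_0,T}$.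
\end{enumerate}
\end{proposition}

\begin{proof}
We embed $F_{M,S}$ in a complete field by solving $h_S=0$ for one variable with Hensel's lemma, starting from the solution of $h_T=0$ in the prospective residue field.

The group $M_0$ is saturated in $\Lambda$. Choose $N$ with $M=M_0\oplus N$; then $\nu$ is injective on $N$. Let $K=F_{M_0,T}$, let $\pi\colon k[M_0]\to K$ be the canonical map, and let $\mathcal{E}$ be the completion of $K(N)$ for the valuation $w$ of Example~\ref{ex:monomial}. It has residue field $K$ and value group $\nu(N)=\nu(M)$. Choose $0\ne q\in T$ and a basis $m_1=y_q,m_2,\dots,m_d$ of $M_0$, and put $\xi_i=\chi^{m_i}$, so that $k[M_0]=k[\xi_1^{\pm1},\dots,\xi_d^{\pm1}]$.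

\emph{A simple root.} Let $\delta=\xi_1\,\partial/\partial\xi_1$; it multiplies each monomial by its exponent of $\xi_1$. We claim that $\delta h_T\notin h_Tk[M_0]$. Suppose $\delta h_T=gh_T$. The monomial $Y_q=\xi_1$ has coefficient $1$ in $\delta h_T$, so $g\ne0$. The support of $\delta h_T$ lies in that of $h_T$, so every $\ell\in\operatorname{Hom}(M_0,\mathbb{R})$ satisfies $\ell(g)+\ell(h_T)=\ell(\delta h_T)\ge\ell(h_T)$, that is, $\ell(g)\ge0$. A nonzero $m$ in the support of $g$ has $\ell(m)<0$ for some $\ell$, so $g$ is a constant. The constant terms of $\delta h_T$ and $gh_T$ are $0$ and $g$, so $g=0$, a contradiction. Hence $\pi(\partial h_T/\partial\xi_1)\ne0$.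

\emph{The embedding.} In $h_S$ substitute $\xi_1\mapsto Z$, $\xi_i\mapsto\pi(\xi_i)$ for $i\ge2$, and leave $\chi^m$, $m\in N$, unchanged. This gives a Laurent polynomial in $Z$ over $\mathcal{E}$. The term coming from $Y_p$ has a coefficient of value $\nu(y_p)\ge0$, so the coefficients are integral and the reduction is $h_T(Z,\pi(\xi_2),\dots,\pi(\xi_d))$. By the claim, $\pi(\xi_1)\ne0$ is a simple root of the reduction, and Hensel's lemma lifts it to a root $\eta\in\mathcal{E}$. Substituting $Z=\eta$ defines a ring homomorphism $\varphi\colon k[M]\to\mathcal{E}$ with $\varphi(h_S)=0$, such that $w(\varphi(\chi^m))=\nu(m)$ for $m\in M$ and $\varphi(\chi^m)$ has residue $\pi(\chi^m)$ for $m\in M_0$.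

Let $0\ne f\in k[M]$. The exponents in $\operatorname{in}_\nu(f)$ differ by elements of $M_0$, so $\operatorname{in}_\nu(f)=\chi^mf_0$ with $f_0\in k[M_0]$, and $\varphi(f)/\varphi(\chi^m)$ is integral with residue $\pi(f_0)$. Also $\pi(f_0)\ne0$ if and only if $f$ is reduced. Hence
\begin{equation}\label{eq:ineq}
w(\varphi(f))\ge\nu(f),\quad\text{with equality if and only if $f$ is reduced.}
\end{equation}

The field $K$ has transcendence degree $d-1$ over $k$, and $\pi(\xi_1)$ is algebraic over $k(\pi(\xi_2),\dots,\pi(\xi_d))$. So $\pi(\xi_2),\dots,\pi(\xi_d)$ are algebraically independent over $k$, and they remain so together with the monomials of a basis of $N$. The image of $\varphi$ thus has transcendence degree at least $\operatorname{rank}M-1$, and the prime ideal $\ker\varphi$ has height at most $1$. It contains the nonzero prime ideal $(h_S)$ of Lemma~\ref{lem:prime}, so $\ker\varphi=(h_S)$. Thus $F_{M,S}\subseteq\mathcal{E}$, and we let $w_\nu$ be the restriction of $w$. It takes all values in $\nu(M)$, and its residue field lies in $K$ and contains $k$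 and all $\pi(\chi^m)$, $m\in M_0$, so it is $K$. This proves (b) except for uniqueness, which follows from (a).

\emph{Proof of (a).} If $f$ is not reduced, then $\operatorname{in}_\nu(f)=\chi^mf_0$ with $f_0=h_Tg$, $g\in k[M_0]$. Replace $f$ by
\[
f-h_S\chi^mg=\big(f-\operatorname{in}_\nu(f)\big)-(h_S-h_T)\chi^mg ,
\]
which is nonzero, and repeat. At each step $\nu(f)$ increases strictly, and it stays at most $w_\nu(\bar f)<\infty$ by \eqref{eq:ineq}. The values of all monomials that ever occur lie in the set of sums of a value of $\nu$ on the support of the original $f$ and finitely many of the positive numbers $\nu(y_p)$, $p\in S\setminus T$. This set has finitely many elements below any bound, so the process stops.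
\end{proof}

Monomials are reduced, since $h_T$ is not a unit; so $w_\nu(\chi^m)=\nu(m)$. Fix a complement $N$ of $M_0$ in $M$. Every $g\in F_{M,S}^*$ has a unique \emph{leading term} $(m,c)\in N\times F_{M_0,T}^*$, defined by $w_\nu(g)=\nu(m)$ and by letting $c$ be the residue of $g/\chi^m$. The leading term of a product is $(m_1+m_2,c_1c_2)$.

To compare valuations we need to know how $w_\lambda(g)$ changes when $\lambda$ is perturbed. For a small perturbation of $\lambda_0$ in a direction $\mu$, one first takes the leading term for $\lambda_0$ and then evaluates its coefficient by the valuation that $\mu$ defines on the residue field.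

\begin{lemma}[refinement]\label{lem:refine}
Let $\lambda_0\in\operatorname{Hom}(\Lambda,\mathbb{R})$ with $\lambda_0(y_p)\ge0$ for all $p\in V$. Put $T_0=\{p:\lambda_0(y_p)=0\}$, $M=\ker\lambda_0$, and $\Lambda=M\oplus N$. Let $\mu\in\operatorname{Hom}(\Lambda,\mathbb{R})$ with $\mu(y_p)\ge0$ for $p\in T_0$, put $T=\{p\in T_0:\mu(y_p)=0\}$, and assume $|T|\ge3$. Let $g\in F^*$ have leading term $(m,c)$ for $w_{\lambda_0}$, and let $m'\in M$ satisfy $w_{\mu|M}(c)=\mu(m')$, where $w_{\mu|M}$ is the valuation on $F_{M,T_0}$ given by Proposition~\ref{prop:val}. Then for all sufficiently small $\varepsilon>0$,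
\[
w_{\lambda_0+\varepsilon\mu}(g)=(\lambda_0+\varepsilon\mu)(m+m').
\]
\end{lemma}

\begin{proof}
Put $\lambda=\lambda_0+\varepsilon\mu$. For small $\varepsilon>0$ we have $\lambda(y_p)=0$ for $p\in T$ and $\lambda(y_p)>0$ otherwise, so $w_\lambda$ is defined. The right side equals $\lambda(m)+\varepsilon w_{\mu|M}(c)$, so both sides turn products into sums. We may therefore assume $g=\bar f$ with $f\in k[\Lambda]$, and by Proposition~\ref{prop:val}(a) that $f$ is reduced for $\lambda_0$. Then $\operatorname{in}_{\lambda_0}(f)=\chi^mf_0$ with $f_0\in k[M]\setminus h_{T_0}k[M]$, and $c$ is the image of $f_0$. By Proposition~\ref{prop:val}(a) for $(M,T_0,\mu|_M)$ there is $g_0\in k[M]$ such that $f_0^*=f_0+h_{T_0}g_0$ has $\operatorname{in}_\mu(f_0^*)\notin h_Tk[M]$; then $\mu(f_0^*)=w_{\mu|M}(c)$. Replace $f$ by $f+h_V\chi^mg_0$. This does not change $g$, and since all terms of $h_V-h_{T_0}$ have positive $\lambda_0$-value, the $\lambda_0$-initial form becomes $\chi^mf_0^*$. The finitely many other terms of $f$ have larger $\lambda_0$-value, so for small $\varepsilon$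 they have larger $\lambda$-value than every term of $\chi^mf_0^*$. A term of $\chi^mf_0^*$ with exponent $m+m_1$, $m_1\in M$, has $\lambda$-value $\lambda(m)+\varepsilon\mu(m_1)$. Hence $\operatorname{in}_\lambda(f)=\chi^m\operatorname{in}_\mu(f_0^*)\notin h_Tk[\Lambda]$, and $w_\lambda(g)=\lambda(m)+\varepsilon\mu(f_0^*)$ by Proposition~\ref{prop:val}(b).
\end{proof}

\section{Valuations attached to subspaces of $V$}\label{sec:subspaces}

Let $S\subseteq V$ be a subspace of dimension $d\ge2$, so $|S|\ge4$. Let $M_S$ be the set of elements of $\Lambda$ in the $\mathbb{Q}$-span of the $y_p$, $p\in S$; it is saturated. Put $K_S=F_{M_S,S}$ and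
\[
\sigma_S=\{\lambda\in\operatorname{Hom}(\Lambda,\mathbb{R}):\ \lambda(y_p)=0\text{ for }p\in S,\ \ \lambda(y_p)>0\text{ for }p\notin S\}.
\]
This is an open convex subset of $\operatorname{Hom}(\Lambda/M_S,\mathbb{R})$. The values $\lambda(e_i)$ can be prescribed arbitrarily, since the $\lambda(\epsilon_p)$ can then be adjusted; in particular $\sigma_S\neq\emptyset$. We call $\lambda\in\sigma_S$ \emph{$S$-generic} if $\ker\lambda=M_S$. Countably many hyperplanes do not cover a nonempty open set, so $S$-generic elements exist and are dense in $\sigma_S$.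

For a subgroup $M\subseteq\Lambda$ let $\overline M$ be its image in $\Lambda/2\Lambda$. If $M$ is saturated, then $\overline M\cong M/2M$. If moreover $M\supseteq M_S$, we get a homomorphism
\[
\rho\colon V\cap\overline M\to F_{M,S}^*/2,\qquad \rho(p)=[\chi^m]\ \text{ for any }m\in M\text{ with }m\equiv p\bmod2\Lambda .
\]
For $p\in S$ we have $\rho(p)=[\overline Y_p]$, where $\overline Y_p$ is the image of $Y_p$.

\begin{lemma}\label{lem:KS}
Let $S$ be a subspace of dimension $d\ge2$.
\begin{enumerate}
\item[(a)] $V\cap\overline{M_S}=S$.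
\item[(b)] If $v_1,\dots,v_{d-1}\in S$ are linearly independent, then $\{\rho(v_1),\dots,\rho(v_{d-1})\}\ne0$ in $K_{d-1}(K_S)/2$.
\item[(c)] $\rho\colon S\to K_S^*/2$ is injective.
\end{enumerate}
\end{lemma}

By Lemma~\ref{lem:pfister}, the symbol of a full basis of $S$ vanishes over $K_S$, since $h_S=0$ there. Part (b) says that no shorter symbol of independent vectors does.

\begin{proof}
An element of $M_S$ has the form $m=\sum_{0\ne p\in S}c_py_p$ with $c_p\in\mathbb{Q}$. Its $\epsilon_p$-coordinate is $2c_p$, so $2c_p\in\mathbb{Z}$, and the $y_p$ are independent, so $M_S$ has rank $2^d-1$.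

(a) If $m\equiv v\in V\bmod2\Lambda$, then all $2c_p$ are even, so $c_p\in\mathbb{Z}$ and $v=\sum c_pp\in S$. Conversely $p\equiv y_p$ for $p\in S$.

(b) Complete $v_1,\dots,v_{d-1}$ to a basis $v_1,\dots,v_d$ of $S$. For $J\subseteq\{1,\dots,d\}$ with $|J|\ge2$ and $p=\sum_{i\in J}v_i$ put $\psi_J=\frac12\big(y_p-\sum_{i\in J}y_{v_i}\big)$. The bracket is congruent to $p-\sum_{i\in J} v_i=0$ modulo $2\Lambda$, so $\psi_J\in M_S$. The $2^d-1$ elements $y_{v_i}$, $\psi_J$ generate $M_S$: subtracting the multiples $2c_p\psi_J$ from $m$ leaves an element $\sum c_i'y_{v_i}$ of $\Lambda$, so $2c'_i\in\mathbb{Z}$ and $\sum c_i'\tilde v_i\in\mathbb{Z}^{2n}$; thus $\sum(2c_i')v_i=0$ in $V$, and all $c_i'$ are integers. So these elements form a basis of $M_S$, and $k[M_S]$ is the Laurent polynomial ring in the $Y_{v_i}$ and $\Psi_J=\chi^{\psi_J}$. With $\Psi_J=1$ for $|J|\le1$,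
\[
h_S=\sum_J\Psi_J^2\prod_{i\in J}Y_{v_i}=B_0+B_1Y_{v_d},
\]
where $B_0,B_1\ne0$ do not involve $Y_{v_d}$. A nonzero multiple of $h_S$ involves at least two different powers of $Y_{v_d}$, so $B_1$ has nonzero image in $K_S$, and $\overline Y_{v_d}=-B_0/B_1$. Hence $K_S$, of transcendence degree $2^d-2$, is generated by the $2^d-2$ images of $Y_{v_1},\dots,Y_{v_{d-1}}$ and the $\Psi_J$, and these images are algebraically independent. Now Example~\ref{ex:monomial} applies with $K=k(\Psi_J)$ and $t_i=\overline Y_{v_i}$.

(c) A nonzero $v\in S$ can be taken as $v_1$ in (b), because $d-1\ge1$. So $\rho(v)\ne1$.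
\end{proof}

For $\lambda\in\sigma_S$ let $E_\lambda$ be the completion of $(F,w_\lambda)$. Put $M=\ker\lambda\supseteq M_S$, fix a complement $\Lambda=M\oplus N$, and put $V_\lambda=V\cap\overline M$. By Proposition~\ref{prop:val}, the residue field of $E_\lambda$ is $K=F_{M,S}$ and the value group is $\Gamma=\lambda(\Lambda)\cong\Lambda/M\cong N$, so $\Gamma/2\Gamma\cong\Lambda/(M+2\Lambda)$. The subspace $V_\lambda$ tells which monomials $x^p$ are unramified.

\begin{lemma}\label{lem:dict}
Let $\lambda\in\sigma_S$.
\begin{enumerate}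
\item[(a)] If $p\in V_\lambda$, then $[x^p]=\rho(p)\in K^*/2\subseteq E_\lambda^*/2$.
\item[(b)] If $p_1,\dots,p_r\in V$ are independent modulo $V_\lambda$, then the values $w_\lambda(x^{p_i})$ are independent in $\Gamma/2\Gamma$.
\item[(c)] If $g\in F^*$ has leading term $(m,c)$, then $g$ is unramified in $E_\lambda$ if and only if $m\in2N$, and in that case $[g]=[c]\in K^*/2$.
\item[(d)] If $\lambda$ is $S$-generic, then $V_\lambda=S$ and $K=K_S$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $p\equiv m\in M\bmod 2\Lambda$, then $x^p/\chi^m$ is a square in $F$ and $\chi^m$ is a unit whose residue is the image of $\chi^m$ in $K$. (b) The map $V\to\Gamma/2\Gamma\cong(\Lambda/2\Lambda)/\overline M$, $p\mapsto w_\lambda(x^p)$, has kernel $V_\lambda$. (c) We have $\Gamma\cong N$, and if $m\in2N$ then $\chi^m$ is a square. (d) This is Lemma~\ref{lem:KS}(a).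
\end{proof}

Symbols depend only on square classes, so by (a) an entry $x^p$ with $p\in V_\lambda$ counts as a unit with residue class $\rho(p)$ in \eqref{eq:Delta}.

\begin{proposition}\label{prop:index}
$D$ is a division algebra with $\operatorname{ind}D=2^n$ and $\exp D=2$.
\end{proposition}

\begin{proof}
Let $W$ be a Lagrangian, $\lambda$ a $W$-generic element, and $(u_i,z_i)$ a symplectic basis with $u_1,\dots,u_n$ a basis of $W=V_\lambda$. Over $E_\lambda$ the presentation \eqref{eq:present} has the form \eqref{eq:Delta} with $A=0$ and $m=n$, by Lemma~\ref{lem:dict}. The classes $\rho(u_i)$ are independent by Lemma~\ref{lem:KS}(c). Lemma~\ref{lem:kummer} with $a=1$ gives $\operatorname{ind}D_{E_\lambda}\ge2^n$. Since $D$ has degree $2^n$, it is a division algebra of index $2^n$. It is a product of quaternion algebras and is not split, so its exponent is $2$.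
\end{proof}

\section{A hypothetical element $a$}\label{sec:a}

Assume now that $a\in F^*$ satisfies
\begin{gather}
\operatorname{ind}D_{F(\sqrt a)}\le2^{n-1},\label{eq:I}\\
\{a\}\gamma_{n-1}(D)=0 .\label{eq:S}
\end{gather}
Both conditions persist over every $E_\lambda$. We construct a function $f$ as in Proposition~\ref{prop:ovoid}.

\subsection*{The point chosen in a Lagrangian}

\begin{proposition}\label{prop:lagr}
Let $W$ be a Lagrangian and $\lambda$ a $W$-generic element. Then $a$ is unramified in $E_\lambda$, and $[a]=\rho(f)$ for some $f\in W\setminus\{0\}$.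
\end{proposition}

\begin{proof}
Take a symplectic basis with $u_1,\dots,u_n$ a basis of $W=V_\lambda$, and let $K=K_W$. The values $\tau_i=w_\lambda(x^{z_i})$, $i\le n$, are independent in $\Gamma/2\Gamma$. Extend them to a basis $(\tau_l)$ and take a section adapted to the $x^{z_i}$. Write $\Phi(\{a\})=\{c\}+\sum_{l\in I}\tau_l$ with $c\in K^*$. By \eqref{eq:S} and \eqref{eq:present},
\[
0=\Big(\{c\}+\sum_{l\in I}\tau_l\Big)\sum_{i=1}^n\ \prod_{j\ne i}\{\rho(u_j)\}\otimes\prod_{j\ne i}\tau_j ,
\]
with $j$ running over $\{1,\dots,n\}$. If $l\in I$ and $l>n$, the coefficient of $\tau_l\tau_2\cdots\tau_n$ is $\{\rho(u_2),\dots,\rho(u_n)\}$, which is nonzero by Lemma~\ref{lem:KS}(b). So $I\subseteq\{1,\dots,n\}$. The coefficient of $\tau_1\cdots\tau_n$ is $\sum_{l\in I}\prod_{j\ne l}\{\rho(u_j)\}$. Suppose $l_0\in I$, and for $j\ne l_0$ put $v_j=u_j+u_{l_0}$ if $j\in I$ and $v_j=u_j$ otherwise. Expanding with $\{\rho(u_{l_0})\}^2=0$ gives $\prod_{j\ne l_0}\{\rho(v_j)\}=\sum_{l\in I}\prod_{j\ne l}\{\rho(u_j)\}$. The $n-1$ vectors $v_j$ are independent, so this is nonzero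 by Lemma~\ref{lem:KS}(b). Hence $I=\emptyset$, the element $a$ is unramified, and $[a]=[c]$. By \eqref{eq:I}, the second alternative of Lemma~\ref{lem:kummer} (with $A=0$, $m=n$) fails, so $[c]\in\rho(W)\setminus\{1\}$.
\end{proof}

\begin{remark}\label{rem:local}
One such valuation gives no further restriction: for every $f\in W\setminus\{0\}$ the element $x^f$ satisfies both conditions over $E_\lambda$. Take $u_1=f$. Then $D$ is a sum of $n-1$ symbols over $E_\lambda(\sqrt{x^f})$, and $\{x^f\}\gamma_{n-1}(D)=\{x^{u_1},\dots,x^{u_n}\}\{x^{z_2},\dots,x^{z_n}\}$. By \eqref{eq:quadric}, $-\sum_{0\ne p\in W}Y_p=1+\sum_{p\notin W}Y_p$ is a $1$-unit, hence a square. So $\langle\langle x^{u_1},\dots,x^{u_n}\rangle\rangle\cong\langle x^p:p\in W\rangle$ is isotropic over $E_\lambda$, and the first factor vanishes by Lemma~\ref{lem:pfister}.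
\end{remark}

\subsection*{An invariant of $(n-1)$-dimensional isotropic subspaces}
Let $\mathcal{U}$ be the set of totally isotropic subspaces of dimension $n-1$. Since $n\ge3$, they have dimension at least $2$, and Section~\ref{sec:subspaces} applies to them. If $W,W'$ are Lagrangians with $W\cap W'=U\in\mathcal{U}$, then small perturbations of elements of $\sigma_W$ and of $\sigma_{W'}$ both lead into the convex set $\sigma_U$. Information can be carried from $W$ to $W'$ if it is constant on $\sigma_U$.

\begin{proposition}\label{prop:wall}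
Let $U\in\mathcal{U}$. Whether $a$ is unramified in $E_\lambda$ does not depend on the choice of the $U$-generic element $\lambda$.
\end{proposition}

For arbitrary elements of $F^*$ this is false. If $e_1\notin U$ and $\lambda$ is $U$-generic, then $1+x_1$ is a $1$-unit when $\lambda(e_1)>0$, and has value $\lambda(e_1)\notin2\Gamma$ when $\lambda(e_1)<0$. The proof joins two generic elements by segments along which the kernel jumps by rank at most one, and uses \eqref{eq:I} and \eqref{eq:S} to exclude such a change of parity at each jump.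

\begin{proof}
For $U$-generic $\lambda$ and $m\in\Lambda$ with $w_\lambda(a)=\lambda(m)$, the element $a$ is unramified in $E_\lambda$ if and only if $m\in M_U+2\Lambda$.

\emph{Step 1: the segment.} Let $\lambda,\lambda'$ be $U$-generic, and let $R\subset\mathbb{R}$ be the countable field generated by their values. Choose $\theta\in\sigma_U$ that vanishes at no nonzero vector of $(\Lambda/M_U)\otimes R$; this excludes only countably many hyperplanes. Then $\theta$ is $U$-generic, and by symmetry it suffices to compare $\lambda$ with $\theta$. Put $\mu=\theta-\lambda$ and $\lambda_t=\lambda+t\mu\in\sigma_U$ for $t\in[0,1]$.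

For every $t$, the group $\ker\lambda_t/M_U$ has rank at most $1$. Otherwise let $m_1,m_2\in\Lambda/M_U$ be independent and killed by $\lambda_t$. Then $t\ne0$, and $\theta(m_i)=-\frac{1-t}t\lambda(m_i)$, so $\theta$ vanishes at $\lambda(m_1)m_2-\lambda(m_2)m_1$. This vector of $(\Lambda/M_U)\otimes R$ is nonzero because $\lambda(m_1)\ne0$, contrary to the choice of $\theta$.

Call $t$ \emph{generic} if $\lambda_t$ is $U$-generic. For $0\ne m\in\Lambda/M_U$ the affine function $t\mapsto\lambda_t(m)$ is nonzero at $t=0$, so it has at most one zero. Hence all but countably many $t$ are generic, among them $0$ and $1$. We shall prove: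
\begin{quote}
$(*)$ Every $t_0\in[0,1]$ has a neighborhood in $[0,1]$ such that $a$ is unramified in $E_{\lambda_t}$ either for all or for none of its generic points $t$.
\end{quote}
This suffices. Let $P(t_0)\in\{\text{all},\text{none}\}$ be the alternative that holds near $t_0$; it is well defined and locally constant because generic points are dense. So $P$ is constant on $[0,1]$, and $P(0)=P(1)$ is the assertion, since $0$ and $1$ are generic points of their own neighborhoods.

\emph{Step 2: reduction of $(*)$ to a parity statement.} Put $M=\ker\lambda_{t_0}$, $\Lambda=M\oplus N$, and let $(m,c)$ be the leading term of $a$ for $w_{\lambda_{t_0}}$. We apply Lemma~\ref{lem:refine} with $\lambda_{t_0}$ and the directions $\pm\mu$, which vanish on $M_U$; here $T_0=T=U$ and $\lambda_{t_0}\pm\varepsilon\mu=\lambda_{t_0\pm\varepsilon}$.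

If $t_0$ is generic, then $M=M_U$, the restriction $\mu|_M$ is zero, and we may take $m'=0$. So $w_{\lambda_t}(a)=\lambda_t(m)$ for all $t$ near $t_0$, and $(*)$ holds.

Let $t_0$ be nongeneric, so $0<t_0<1$. By Step 1, $M=M_U\oplus\mathbb{Z}m_0$ for some $m_0$, and the residue field of $E=E_{\lambda_{t_0}}$ is $K=F_{M,U}=K_U(s)$, the rational function field in $s=\chi^{m_0}$. We have $\mu(m_0)\ne0$, for otherwise $\lambda(m_0)=\lambda_{t_0}(m_0)=0$. Replacing $m_0$ by $-m_0$ if necessary, we assume $\mu(m_0)>0$. The valuations $w_{\pm\mu|M}$ on $K_U(s)$ are trivial on $K_U$, because an element of $k[M_U]\setminus(h_U)$ is its own initial form and has value $0$; and they give $s$ the values $\pm\mu(m_0)$. So $w_{\mu|M}=\mu(m_0)\operatorname{ord}_0$ and $w_{-\mu|M}=\mu(m_0)\operatorname{ord}_\infty$, and we may take $m'=\operatorname{ord}_0(c)\,m_0$ and $m'=-\operatorname{ord}_\infty(c)\,m_0$, respectively. For $t$ close to $t_0$ we obtain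
\[
w_{\lambda_t}(a)=\lambda_t\big(m+\operatorname{ord}_0(c)\,m_0\big)\quad(t>t_0),\qquad w_{\lambda_t}(a)=\lambda_t\big(m-\operatorname{ord}_\infty(c)\,m_0\big)\quad(t<t_0).
\]
Now $\Lambda/(M_U+2\Lambda)=N/2N\oplus\mathbb{F}_2m_0$. If $m\notin2N$, then $a$ is ramified at generic points on both sides, and $(*)$ holds. So let $m\in2N$; then $[a]=[c]$ in $E^*/2$, and $(*)$ amounts to
\begin{equation}\label{eq:parity}
\operatorname{ord}_0(c)\equiv\operatorname{ord}_\infty(c)\pmod 2 .
\end{equation}

\emph{Step 3: the subspace $V_0=V_{\lambda_{t_0}}$.} The space $\overline{M_U}$ is a hyperplane of $\overline M\cong M/2M$, and $V\cap\overline{M_U}=U$. So either $V_0=U$, or $V_0=U\oplus\langle v\rangle$ with $v\equiv m_0+m_1\bmod2\Lambda$ for some $m_1\in M_U$. In the second case we take $m_0+m_1$ as $m_0$ from the start, which changes nothing in Step 2 because $\mu(m_1)=0$; then $\rho(v)=[s]$. For $u\in U$ the class $\rho(u)$ comes from $K_U^*/2$.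

\emph{Case A: $V_0=U$, or $V_0=U\oplus\langle v\rangle$ with $v\notin U^\perp$.} Here we use \eqref{eq:S}. There is a symplectic basis with $u_1,\dots,u_{n-1}$ a basis of $U$ and $V_0\subseteq U\oplus\langle z_1\rangle$. If $V_0=U$, any symplectic basis extending a basis of $U$ will do. Otherwise choose $u_1\in U$ with $b(u_1,v)=1$, put $z_1=v$, let $u_2,\dots,u_{n-1}$ be a basis of $U\cap v^\perp$, and complete $u_2,\dots,u_{n-1}$ to a symplectic basis of the nondegenerate space $\langle u_1,v\rangle^\perp$. The values $\zeta_2,\dots,\zeta_n$ of $x^{z_2},\dots,x^{z_n}$ and $\eta$ of $x^{u_n}$, together with the value $\zeta_1$ of $x^{z_1}$ if $V_0=U$, are independent in $\Gamma/2\Gamma$. Extend them to a basis and take an adapted section. Then $\Phi(\{a\})=\{c\}$, $\Phi(\{x^{u_j}\})=\{\rho(u_j)\}$ for $j<n$, and $\Phi(\{x^{z_1}\})$ is $\zeta_1$ or $\{s\}$. For $i\ge2$, the image of the $i$-th summand of $\gamma_{n-1}(D)$ in \eqref{eq:present} does not involve $\zeta_i$. So only the first summand contributes to the coefficient of $\eta\,\zeta_2\cdots\zeta_n$ in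 $\Phi(\{a\}\gamma_{n-1}(D))=0$, and we get
\[
\{c,\rho(u_2),\dots,\rho(u_{n-1})\}=0\quad\text{in }K_{n-1}(K_U(s))/2 .
\]
The symbol $\{\rho(u_2),\dots,\rho(u_{n-1})\}$ of $n-2=\dim U-1$ independent vectors is nonzero over $K_U$ by Lemma~\ref{lem:KS}(b). By Example~\ref{ex:residue}, both $\operatorname{ord}_0(c)$ and $\operatorname{ord}_\infty(c)$ are even.

\emph{Case B: $V_0=U\oplus\langle v\rangle$ with $v\in U^\perp$.} Here we use \eqref{eq:I}. The space $V_0$ is Lagrangian. Take a symplectic basis with $u_1,\dots,u_{n-1}$ a basis of $U$ and $u_n=v$. Then \eqref{eq:present} has the form \eqref{eq:Delta} over $E$, with $A=0$ and $m=n$. The classes $\rho(u_1),\dots,\rho(u_{n-1}),[s]$ are independent in $K_U(s)^*/2$: if $\rho(u)[s]^j=1$ with $u\in U$, then $j$ is even by the parity of $\operatorname{ord}_0$; an element of $K_U$ that is a square in $K_U(s)$ is a square in $K_U$; and $u=0$ by Lemma~\ref{lem:KS}(c). By Lemma~\ref{lem:kummer} and \eqref{eq:I}, $[c]=\rho(u)[s]^j$ for some $u\in U$ and $j\in\{0,1\}$. Then $\operatorname{ord}_0(c)\equiv j\equiv\operatorname{ord}_\infty(c)\pmod 2$.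

In both cases \eqref{eq:parity} holds.
\end{proof}

\begin{definition}
We say that $a$ is \emph{unramified at} $U\in\mathcal{U}$ if $a$ is unramified in $E_\lambda$ for one, hence every, $U$-generic $\lambda$.
\end{definition}

Since any $U$-generic element may be used, we can test this property arbitrarily close to $\sigma_S$, for any subspace $S\supseteq U$.

\begin{lemma}\label{lem:special}
Let $U\in\mathcal{U}$, let $S\supseteq U$ be a subspace of $V$, let $\lambda_0$ be $S$-generic, and let $\mu$ be $U$-generic. Let $w_\mu$ be the valuation on $K_S$ defined by $\mu|_{M_S}$, with value group $\Gamma'=\mu(M_S)$.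
\begin{enumerate}
\item[(a)] The map $S\to\Gamma'/2\Gamma'$, $p\mapsto w_\mu(\overline Y_p)$, is a homomorphism with kernel $U$.
\item[(b)] $a$ is unramified at $U$ if and only if $a$ is unramified in $E_{\lambda_0}$, say $[a]=[c]$ with $c\in K_S^*$, and $w_\mu(c)\in2\Gamma'$.
\item[(c)] If $[a]=\rho(f)$ in $E_{\lambda_0}^*/2$ with $f\in S$, then $a$ is unramified at $U$ if and only if $f\in U$.
\end{enumerate}
\end{lemma}

\begin{proof}
Since $\ker\mu=M_U\subseteq M_S$ and $M_S\cap2\Lambda=2M_S$, we have $\Gamma'/2\Gamma'\cong M_S/(M_U+2M_S)\cong\overline{M_S}/\overline{M_U}$.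

(a) We have $w_\mu(\overline Y_p)=\mu(y_p)$ and $y_p\equiv p\bmod 2\Lambda$, so the map is the composite $S\subseteq\overline{M_S}\to\overline{M_S}/\overline{M_U}$. Its kernel is $S\cap\overline{M_U}=U$ by Lemma~\ref{lem:KS}(a).

(b) Write $\Lambda=M_S\oplus N$, let $(m,c_0)$ be the leading term of $a$ for $w_{\lambda_0}$, and let $m'\in M_S$ satisfy $w_\mu(c_0)=\mu(m')$. For every $\varepsilon>0$ we have $\lambda_0+\varepsilon\mu\in\sigma_U$. Each $m_1\in\Lambda\setminus M_U$ has $\mu(m_1)\ne0$, so it lies in $\ker(\lambda_0+\varepsilon\mu)$ for at most one $\varepsilon$. Hence $\lambda=\lambda_0+\varepsilon\mu$ is $U$-generic for arbitrarily small $\varepsilon$, and $w_\lambda(a)=\lambda(m+m')$ by Lemma~\ref{lem:refine} with $T_0=S$, $T=U$. So $a$ is unramified at $U$ if and only if $m+m'\in M_U+2\Lambda=(M_U+2M_S)\oplus2N$, that is, $m\in2N$ and $\mu(m')\in2\Gamma'$. By Lemma~\ref{lem:dict}(c) this is the assertion, because $[c]=[c_0]$ in $K_S^*/2$.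

(c) Take $c=\overline Y_f$ in (b) and apply (a).
\end{proof}

Let $W$ be a Lagrangian and $f$ the vector of Proposition~\ref{prop:lagr}. The hyperplanes of $W$ belong to $\mathcal{U}$, and Lemma~\ref{lem:special}(c) with $S=W$ shows that $a$ is unramified at a hyperplane $U$ of $W$ if and only if $f\in U$. The intersection of the hyperplanes of $W$ that contain a nonzero vector $q$ is $\{0,q\}$, so $q$ is determined by them. Hence $f$ does not depend on $\lambda$; we denote it by $f(W)$. It is the unique vector of $W\setminus\{0\}$ with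
\begin{equation}\label{eq:fW}
a\text{ is unramified at }U\iff f(W)\in U\qquad\text{for all hyperplanes }U\subset W .
\end{equation}

\subsection*{Comparing adjacent Lagrangians}
Let $W\cap W'=U\in\mathcal{U}$ and $f(W)\in W'$. By \eqref{eq:fW} for $W$, the element $a$ is unramified at $U$, and by \eqref{eq:fW} for $W'$ we get $f(W')\in U$. This is weaker than $f(W')=f(W)$, because $W$ and $W'$ share no hyperplane other than $U$. The subspace $U^\perp$ contains both $W$ and $W'$, so a $U^\perp$-generic valuation sees the hyperplanes of both at once. At such a valuation one quaternion factor of $D$ is unramified, and one must make sure that $a$ does not lower the index by splitting this factor.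

\begin{proposition}\label{prop:perp}
If $a$ is unramified at $U\in\mathcal{U}$, there is $f_U\in U\setminus\{0\}$ such that for every $U'\in\mathcal{U}$ with $U'\subset U^\perp$, the element $a$ is unramified at $U'$ if and only if $f_U\in U'$.
\end{proposition}

\begin{proof}
Let $S=U^\perp$, let $\lambda_0$ be $S$-generic, $K=K_S$, and let $\mu$, $w_\mu$, $\Gamma'$ be as in Lemma~\ref{lem:special} for $U\subseteq S$. By part (b) of that lemma, $[a]=[c]$ in $E_{\lambda_0}^*/2$ with $c\in K^*$ and $w_\mu(c)\in2\Gamma'$. It suffices to show $[c]\in\rho(U)\setminus\{1\}$; then $[a]=\rho(f_U)$ with $f_U\in U\setminus\{0\}$, and Lemma~\ref{lem:special}(c) for $U'\subseteq S$ gives the assertion.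

Take a symplectic basis with $u_1,\dots,u_{n-1}$ a basis of $U$. Then $S$ is spanned by $U$, $u_n$ and $z_n$, and $z_1,\dots,z_{n-1}$ are independent modulo $S=V_{\lambda_0}$. So over $E_{\lambda_0}$ the presentation \eqref{eq:present} has the form \eqref{eq:Delta} with $m=n-1$ and $\bar A=\{\overline Y_{u_n},\overline Y_{z_n}\}$, and the $\rho(u_i)$ are independent by Lemma~\ref{lem:KS}(c). Suppose $[c]\notin\rho(U)\setminus\{1\}$. By Lemma~\ref{lem:kummer} and \eqref{eq:I}, $2^{n-1}\ge2^{n-1}\operatorname{ind}\bar A_{K'}$ for
\[
K'=K\Big(\sqrt c,\sqrt{\overline Y_{u_1}},\dots,\sqrt{\overline Y_{u_{n-1}}}\Big),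
\]
so $\bar A_{K'}=0$ in $K_2(K')/2$. Let $\widehat K$ be the completion of $K$ for $w_\mu$, and let $\widehat K'\supseteq K'$ be obtained from it by adjoining the same square roots. The elements $c$ and $\overline Y_{u_i}$ ($i<n$) have values in $2\Gamma'$, so each of these quadratic steps preserves the value group, and $\widehat K'$ has value group $\Gamma'$. By Lemma~\ref{lem:special}(a) the values of $\overline Y_{u_n}$ and $\overline Y_{z_n}$ are independent in $\Gamma'/2\Gamma'$, since $u_n,z_n$ are independent modulo $U$. An adapted symbol map of $\widehat K'$ sends $\bar A$ to the product of these values in $\bigwedge^2(\Gamma'/2\Gamma')$, which is nonzero. This contradicts $\bar A_{K'}=0$.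
\end{proof}

\subsection*{End of the proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The assertions on the index and the exponent are Proposition~\ref{prop:index}, and $\gamma_n(D)=0$ is \eqref{eq:gamman}. Suppose that $a\in F^*$ satisfies \eqref{eq:I} and \eqref{eq:S}, and let $W\mapsto f(W)$ be the function characterized by \eqref{eq:fW}. We check \eqref{eq:adjacent}. Let $W,W'$ be Lagrangians with $U=W\cap W'$ of dimension $n-1$ and $f(W)\in W'$. Then $f(W)\in U$, so $a$ is unramified at $U$, and Proposition~\ref{prop:perp} provides $f_U\in U\setminus\{0\}$. We have $W=W^\perp\subseteq U^\perp$, so Proposition~\ref{prop:perp} applies to all hyperplanes of $W$ and shows that $f_U$ has the property \eqref{eq:fW} that characterizes $f(W)$. Hence $f(W)=f_U$. The same argument for $W'\subseteq U^\perp$ gives $f(W')=f_U$. So \eqref{eq:adjacent} holds, and Proposition~\ref{prop:ovoid} gives $n\le2$, a contradiction.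
\end{proof}

\begin{remark}
The hypothesis $n\ge3$ enters twice. It gives $\dim U\ge2$ for $U\in\mathcal{U}$, as required in Section~\ref{sec:subspaces}; for $S=\{0,u\}$ one has $\overline Y_u=-1$, and Lemma~\ref{lem:KS}(c) fails. More importantly, it excludes ovoids in Proposition~\ref{prop:ovoid}, whereas for $n=2$ an ovoid exists by Example~\ref{ex:ovoid}.
\end{remark}

\begin{thebibliography}{9}

\bibitem{CSA}
\emph{Central simple algebras of prime exponent and divided power operations},
\texttt{http://www.mathematik.uni-bielefeld.de/lag/man/472.pdf}.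

\end{thebibliography}
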